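\title{Undecidability of the entropic width of hypergraphs}

\begin{abstract}
The entropic width of a hypergraph measures the bags of its tree decompositions by Shannon entropy. We show that no algorithm decides, given a hypergraph $\mathcal H$ and a rational number $r$, whether the entropic width of $\mathcal H$ is at most $r$; the problem is $\Pi^0_1$-complete. The proof has two parts. First, we attach to every two-counter machine a linear information inequality that is valid exactly when the machine does not halt: the steps of the machine are encoded as operator identities that force a rank-like conditional entropy to double at each step, and the doubling makes the accumulated errors summable with a constant computable from the machine. Second, we turn any linear information inequality into a hypergraph whose entropic width detects its validity. It follows also that the valid linear information inequalities are not recursively enumerable, and that the entropic width of some hypergraph is smaller than its width with respect to all polymatroids.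
\end{abstract}

\section{Introduction}

\subsection{The problem}

A \emph{hypergraph} is a pair $\mathcal H=(V,\mathcal E)$ consisting of a finite nonempty set $V$ of vertices and a family $\mathcal E$ of subsets of $V$, the hyperedges, such that every vertex lies in some hyperedge. A \emph{tree decomposition} of $\mathcal H$ is a finite tree $\mathcal T$ with a map $\chi$ that assigns to each node $t$ of $\mathcal T$ a \emph{bag} $\chi(t)\subseteq V$, such that every hyperedge is contained in some bag and, for every vertex $v$, the nodes whose bags contain $v$ form a nonempty subtree $\mathcal T_v$ of $\mathcal T$.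

To say how wide a decomposition is we need a measure of the size of a bag. A \emph{set function} on a finite set $V$ is a map $h\colon 2^V\to\mathbb R_+$. It is \emph{entropic} if there are finitely valued random variables $(X_v)_{v\in V}$ with $h(S)=H((X_v)_{v\in S})$ for all $S\subseteq V$, where $H$ is Shannon entropy, taken to base $2$. It is a \emph{polymatroid} if $h(\emptyset)=0$, $h$ is monotone, and $h$ is submodular: $h(S)+h(S')\ge h(S\cup S')+h(S\cap S')$. We write $\Gamma^*_V$ for the set of entropic functions, $\overline\Gamma{}^*_V$ for its closure in $\mathbb R^{2^V}$, and $\Gamma_V$ for the set of polymatroids, with subscript $n$ when $V=[n]=\{1,\dots,n\}$. Entropic functions are polymatroids and $\Gamma_V$ is closed, so $\overline\Gamma{}^*_V\subseteq\Gamma_V$.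

A set function $h$ on the vertex set of $\mathcal H$ is \emph{feasible} if $h(e)\le1$ for all $e\in\mathcal E$. For a class $\mathcal F$ of set functions on $V$ put
\[
\phi_{\mathcal H}(h)=\min_{(\mathcal T,\chi)}\ \max_{t}\ h(\chi(t)),\qquad
\operatorname{width}_{\mathcal F}(\mathcal H)=\sup\{\phi_{\mathcal H}(h): h\in\mathcal F\text{ feasible}\},
\]
the minimum being over all tree decompositions of $\mathcal H$. Thus an adversary chooses how to measure sets of vertices, subject to every hyperedge having size at most $1$; we then choose the decomposition and pay for its largest bag. The \emph{entropic width} $\operatorname{entw}(\mathcal H)$ is the width for $\mathcal F=\overline\Gamma{}^*_V$, and $\operatorname{subw}(\mathcal H)$ is the width for $\mathcal F=\Gamma_V$. A larger class helps the adversary, so $\operatorname{entw}\le\operatorname{subw}$. The question, posed as open in \cite{slides}, is whether the entropic width is computable at all, in the following sense.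

\begin{quote}
Given a hypergraph $\mathcal H=([n],\mathcal E)$, by the list of its hyperedges, and a rational number $r$, as a fraction of integers in binary, is $\operatorname{entw}(\mathcal H)\le r$? Is there an algorithm that halts on every input and answers correctly?
\end{quote}

\begin{example}\label{ex:cycle}
Let $\mathcal H$ be the $4$-cycle with hyperedges $12,23,34,41$. It has the two-bag decompositions $\{123,341\}$ and $\{234,412\}$. Either one alone can be made to cost $2$: if $X_1,X_3$ are independent fair bits and $X_2,X_4$ are constant, then $h$ is feasible and $h(123)=2$. Choosing the decomposition after seeing $h$ is cheaper. For a feasible polymatroid, two uses of submodularity give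
\[
h(123)+h(234)\le h(123)+h(2)+h(34)\le h(12)+h(23)+h(34)\le3 ,
\]
and every pair consisting of one bag from each decomposition is a rotation of the pair $123,234$. Applied to the larger bag of each decomposition, this shows $\phi_{\mathcal H}(h)\le\frac32$. Conversely, $h(S)=\frac12|S|$ is the entropy function of four independent variables of entropy $\frac12$, it is feasible, and every tree decomposition has a bag with three vertices by Lemma~\ref{lem:tree}(a),(b) below. Hence $\operatorname{entw}(\mathcal H)=\operatorname{subw}(\mathcal H)=\frac32$.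
\end{example}

The example suggests a positive answer. The upper bound used nothing but the polymatroid axioms, and the lower bound came from a very simple distribution. The number $\operatorname{subw}(\mathcal H)$ is computable by linear programming (Proposition~\ref{prop:subw}), so if the two widths always agreed, the problem would be decidable. There is, however, an asymmetry. The inequality $\operatorname{entw}(\mathcal H)>r$ always has a finite witness, a distribution with rational probabilities (Proposition~\ref{prop:semi}), whereas $\operatorname{entw}(\mathcal H)\le r$ is a statement about all distributions on all finite alphabets. This asymmetry cannot be removed.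

\subsection{Results}

A set of finite objects is in $\Pi^0_1$ if its complement is recursively enumerable, and it is \emph{$\Pi^0_1$-complete} if moreover every set in $\Pi^0_1$ is its preimage under a computable map. An \emph{$\mathbb F_2$-rank function} on $V$ is a function $S\mapsto\dim\sum_{v\in S}W_v$, where the $W_v$ are subspaces of a finite-dimensional $\mathbb F_2$-space; $\Lambda_V$ is the set of nonnegative real combinations of such functions. A linear information inequality $\sum_{S\subseteq[n]}c_Sh(S)\ge0$ is \emph{valid} if it holds for all $h\in\Gamma^*_n$.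

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] The set $\{(\mathcal H,r):\operatorname{entw}(\mathcal H)\le r\}$ is $\Pi^0_1$-complete, hence undecidable. The problem remains undecidable on instances for which $r$ is an integer and $\operatorname{entw}(\mathcal H)\ge r$ is guaranteed, so the question ``$\operatorname{entw}(\mathcal H)=r$?'' is also undecidable.
\item[(b)] For every choice of classes $\mathcal F_n$ with $\Lambda_n\subseteq\mathcal F_n\subseteq\overline\Gamma{}^*_n$, the question ``$\operatorname{width}_{\mathcal F_n}(\mathcal H)\le r$?'' is undecidable.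
\item[(c)] The set of valid linear information inequalities with integer coefficients is $\Pi^0_1$-complete, hence not recursively enumerable.
\item[(d)] There is a hypergraph $\mathcal H$ with $\operatorname{entw}(\mathcal H)<\operatorname{subw}(\mathcal H)$.
\end{enumerate}
\end{theorem}

The theorem concerns the exact comparison of $\operatorname{entw}(\mathcal H)$ with a rational number. We make no claim about whether $\operatorname{entw}(\mathcal H)$ can be approximated to arbitrary precision by an algorithm.

The proof composes two reductions. The first goes from two-counter machines, defined in Section~\ref{sec:linear}, to information inequalities.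

\begin{theorem}\label{thm:A}
From a two-counter machine $M$ one can compute a finite set $\Omega$, linear functionals $\varepsilon,g$ with integer coefficients on set functions on $\Omega$, with $\varepsilon$ a sum of terms that are nonnegative on $\Gamma^*_\Omega$, and a positive integer $K$, such that:
\begin{enumerate}
\item[(1)] if $M$ halts, there is $h\in\Gamma^*_\Omega$, given by $\mathbb F_2$-linear maps of a uniform vector over $\mathbb F_2$, with $\varepsilon(h)=0$ and $g(h)\ge1$;
\item[(2)] if $M$ does not halt, then $g(h)\le K\varepsilon(h)$ for all $h\in\Gamma^*_\Omega$.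
\end{enumerate}
\end{theorem}

The strength of part (2) lies in the constant. The implication ``$\varepsilon(h)=0$ forces $g(h)\le0$'' would be a conditional statement; a bound $g\le K\varepsilon$ with $K$ computed in advance is a single linear inequality. The second reduction goes from such inequalities to widths.

\begin{theorem}\label{thm:B}
From lists $L_1,\dots,L_m$ and $R_1,\dots,R_k$ $(m\ge2,\ k\ge1)$ of nonempty subsets of a finite set $\Omega$ one can compute a hypergraph $\mathcal H$ and an integer $r$ such that $\operatorname{entw}(\mathcal H)\le r$ if and only if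
\begin{equation}\label{eq:ineq}
\sum_{j=1}^m h(L_j)\le\sum_{i=1}^k h(R_i)\qquad\text{for all }h\in\Gamma^*_\Omega .
\end{equation}
\end{theorem}

After the preliminaries and the positive facts of Section~\ref{sec:computable}, Section~\ref{sec:linear} presents the idea of Theorem~\ref{thm:A} in linear algebra, where it takes a few lines. Section~\ref{sec:ineq} translates it into entropy and proves part (1); Section~\ref{sec:nonhalt} proves part (2). Section~\ref{sec:B} proves Theorem~\ref{thm:B} and can be read independently. Section~\ref{sec:final} puts the pieces together.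

\section{Preliminaries}\label{sec:prelim}

\subsection{Entropy}

All random variables take finitely many values. For tuples $A,B,C$ of variables, $AB$ is their concatenation, $H(A\mid C)=H(AC)-H(C)$, $I(A;B\mid C)=H(A\mid C)-H(A\mid BC)$, and $I(A;B)=H(A)-H(A\mid B)$. These quantities are nonnegative, and mutual information is symmetric in $A,B$. Further, $H(A\mid C)$ is the average over the values $c$ of $C$ of the entropy of $A$ under the conditional law given $C=c$; it vanishes if $A$ is a function of $C$; and $I(A;B)=0$ if $A,B$ are independent. Expanding the definitions gives the chain rules $H(AB\mid C)=H(B\mid C)+H(A\mid BC)$ and $I(AB;C)=I(A;C)+I(B;C\mid A)$, and from them three inequalities that we use constantly: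
\begin{align}
H(A\mid C)&\le H(A\mid BC)+H(B\mid C),\label{eq:h1}\\
H(A\mid C)&\le H(A\mid BC)+I(AC;B),\label{eq:h2}\\
I(AB;C)&\le I(A;C)+H(B\mid A).\label{eq:h3}
\end{align}
For a set function $h$ we write $AB$ for $A\cup B$, $h(A\mid B)=h(AB)-h(B)$ and $I_h(A;B)=h(A)+h(B)-h(AB)$.

If $X$ is uniform on a finite-dimensional $\mathbb F_2$-space $W$ and $f$ is a linear map on $W$, then $fX$ is uniform on the image, so $H(fX)=\operatorname{rank}f$. For linear maps $f_v$ on $W$, the entropy of $(f_vX)_{v\in S}$ is the codimension of $\bigcap_{v\in S}\ker f_v$, which equals $\dim\sum_{v\in S}(\ker f_v)^\perp$ in the dual space. Every family of subspaces arises in this way, so the entropy functions of linear maps of a uniform vector are exactly the $\mathbb F_2$-rank functions.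

\begin{lemma}[Zhang--Yeung]\label{lem:cone}
$\overline\Gamma{}^*_V$ is a closed convex cone.
\end{lemma}

\begin{proof}
Pairing the variables of two independent families shows that $\Gamma^*_V$ is closed under addition. Let $h\in\Gamma^*_V$ be the entropy function of $(X_v)_v$, and let $c>0$. Take an integer $N>c$, $N$ independent copies of the family, and an independent switch that equals $1$ with probability $c/N$. Let $X'_v$ be the tuple of the $N$ copies of $X_v$ if the switch is $1$ and a fixed extra symbol otherwise. For $S\ne\emptyset$ the switch is a function of $(X'_v)_{v\in S}$, so this tuple has entropy $H_b(c/N)+\frac cN\cdot Nh(S)$, where $H_b$ is the binary entropy function. Since $H_b(c/N)\to0$ as $N\to\infty$, we get $ch\in\overline\Gamma{}^*_V$. Both closure properties pass to limits, and $0\in\Gamma^*_V$.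
\end{proof}

In particular $\Lambda_V\subseteq\overline\Gamma{}^*_V$. Both cones contain all nonnegative \emph{modular} functions $S\mapsto\sum_{v\in S}c_v$, because $S\mapsto|S\cap\{v\}|$ is the rank function with $W_v=\mathbb F_2$ and all other subspaces zero. For $V\subseteq V'$ both are preserved by the extension $h\mapsto(S\mapsto h(S\cap V))$, which assigns constant variables, or zero subspaces, to the new elements.

\subsection{Tree decompositions}

\begin{lemma}\label{lem:tree}
Let $(\mathcal T,\chi)$ be a tree decomposition of $\mathcal H=(V,\mathcal E)$. Write $u\sim v$ if $u\ne v$ lie in a common bag; this holds whenever they lie in a common hyperedge.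
\begin{enumerate}
\item[(a)] A set of vertices that are pairwise related by $\sim$ is contained in a bag.
\item[(b)] If $v_1\sim v_2\sim v_3\sim v_4\sim v_1$ are distinct and $v_1\not\sim v_3$, then $v_2\sim v_4$.
\item[(c)] There is a tree decomposition with at most $|V|$ nodes all of whose bags are bags of $(\mathcal T,\chi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is the Helly property of subtrees. Root $\mathcal T$, let $t_v$ be the top node of $\mathcal T_v$, and choose $u$ in the set with $t_u$ of maximal depth. For another $v$ in the set pick a node $s\in\mathcal T_u\cap\mathcal T_v$. Both $t_u$ and $t_v$ lie on the path from $s$ to the root, and $t_v$ is not deeper than $t_u$, so $t_u$ lies on the path from $s$ to $t_v$, which is inside $\mathcal T_v$. Hence $\chi(t_u)$ contains the whole set.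

(b) The subtrees $\mathcal T_{v_1}$ and $\mathcal T_{v_3}$ are disjoint, and deleting the first edge of a shortest path between them leaves them in different components. Each of $\mathcal T_{v_2}$, $\mathcal T_{v_4}$ is connected and meets both components, so it contains that edge.

(c) If a bag is contained in an adjacent bag, contract the tree edge and keep the larger bag; the result is again a tree decomposition. Repeat until no bag is contained in an adjacent one, and root the tree. If more than one node remains, each non-root node $t$ has a vertex $v$ in its bag that is not in its parent's bag, and then $t$ is the top node of $\mathcal T_v$; the root bag is nonempty, and the root is the top node of $\mathcal T_v$ for each $v$ in it. Different nodes thus receive different vertices.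
\end{proof}

\section{What can be computed}\label{sec:computable}

By Lemma~\ref{lem:tree}(c), the minimum in $\phi_{\mathcal H}$ may be restricted to the list $\mathcal D$ of tree decompositions with at most $|V|$ nodes, which is finite up to isomorphism and computable from $\mathcal H$. So $\phi_{\mathcal H}$ is a minimum of finitely many maxima of coordinates of $h$; it is continuous and positively homogeneous.

\begin{proposition}\label{prop:semi}
The set $\{(\mathcal H,r):\operatorname{entw}(\mathcal H)>r\}$ is recursively enumerable. So is the set of linear information inequalities with integer coefficients that are not valid.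
\end{proposition}

\begin{proof}
Suppose $\operatorname{entw}(\mathcal H)>r$, and take a feasible $h\in\overline\Gamma{}^*_n$ with $\phi_{\mathcal H}(h)>r$. For $c<1$ close to $1$, the function $ch$ lies in $\overline\Gamma{}^*_n$ by Lemma~\ref{lem:cone}, is $<1$ on all hyperedges, and has $\phi_{\mathcal H}(ch)=c\,\phi_{\mathcal H}(h)>r$. These strict inequalities define an open set, so they hold for some entropic function and, since entropy is continuous in the probabilities on a fixed finite alphabet, for one given by rational probabilities. Conversely such a function witnesses $\operatorname{entw}(\mathcal H)>r$. The entropies of a rational distribution can be approximated with guaranteed error bounds, so a search through all pairs (rational distribution, precision) finds a verified witness exactly when $\operatorname{entw}(\mathcal H)>r$. The failure $\sum_Sc_Sh(S)<0$ of an inequality is also an open condition, and the same search applies.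
\end{proof}

\begin{proposition}\label{prop:subw}
The number $\operatorname{subw}(\mathcal H)$ is rational and computable from $\mathcal H$.
\end{proposition}

\begin{proof}
Let $\sigma$ range over the finitely many ways to select one bag $\sigma(D)$ from each decomposition $D\in\mathcal D$. For each $h$, selecting the largest bags shows $\phi_{\mathcal H}(h)=\max_\sigma\min_Dh(\sigma(D))$. Therefore $\operatorname{subw}(\mathcal H)=\max_\sigma\sup_h\min_Dh(\sigma(D))$. For fixed $\sigma$ the supremum is the value of the linear program that maximizes $y$ subject to $y\le h(\sigma(D))$ for $D\in\mathcal D$, the polymatroid inequalities, and $h(e)\le1$ for $e\in\mathcal E$. Its data are rational, $h=0,y=0$ is a solution, and it is bounded because $h(V)\le\sum_vh(v)\le|V|$, each vertex lying in a hyperedge.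
\end{proof}

\section{Counter machines as operator identities}\label{sec:linear}

\subsection{Machines and words}

A \emph{two-counter machine} $M$ has a finite set of states, among them a start state $q_0$ and a halting state $q_h\ne q_0$, and two counters A and B holding nonnegative integers. The state $q_h$ has no instruction. Every other state $q$ has exactly one: \emph{inc A} or \emph{inc B} (increment the counter and go to a state $q'$), or \emph{test A} or \emph{test B} (if the counter is $0$ go to a state $q^0$, otherwise decrement it and go to a state $q^+$). An increment gives one \emph{rule}; a test gives two, \emph{zero} and \emph{dec}. A configuration is a triple $(q,\mu,\nu)$ with $\mu,\nu$ the values of A and B. The \emph{run} $(q_t,\mu_t,\nu_t)_t$ starts at $(q_0,0,0)$, $\rho_t$ is the rule applied at time $t$, and $M$ \emph{halts} if the run reaches $q_h$. It is undecidable whether a given machine halts (Minsky); more precisely, the set of machines that do not halt is $\Pi^0_1$-complete.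

We encode $(q,\mu,\nu)$ by the word $a_0\,a^\mu\,q\,b^\nu\,b_0$, and let $w_t$ be the word of the configuration at time $t$; so $w_0=a_0q_0b_0$. The end markers make zero tests local: $a_0q$ is a factor of the word exactly when $\mu=0$. A step by the rule $\rho$ replaces a factor $\mathrm{old}_\rho$ by a factor $\mathrm{new}_\rho$ and keeps the context:
\begin{equation}\label{eq:factor}
w_t=w'\,\mathrm{old}_{\rho_t}\,w'',\qquad w_{t+1}=w'\,\mathrm{new}_{\rho_t}\,w'' ,
\end{equation}
with the words listed in Table~\ref{tab:rules} for $(q,\mu,\nu)=(q_t,\mu_t,\nu_t)$.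

\begin{table}[ht]
\centering
\begin{tabular}{llcccc}
\hline
rule $\rho$ & next configuration & $\mathrm{old}_\rho$ & $\mathrm{new}_\rho$ & $w'$ & $w''$\\
\hline
inc A & $(q',\mu+1,\nu)$ & $q$ & $aq'$ & $a_0a^\mu$ & $b^\nu b_0$\\
inc B & $(q',\mu,\nu+1)$ & $q$ & $q'b$ & $a_0a^\mu$ & $b^\nu b_0$\\
dec A $(\mu\ge1)$ & $(q^+,\mu-1,\nu)$ & $aq$ & $q^+$ & $a_0a^{\mu-1}$ & $b^\nu b_0$\\
zero A $(\mu=0)$ & $(q^0,0,\nu)$ & $a_0q$ & $a_0q^0$ & empty & $b^\nu b_0$\\
dec B $(\nu\ge1)$ & $(q^+,\mu,\nu-1)$ & $qb$ & $q^+$ & $a_0a^\mu$ & $b^{\nu-1}b_0$\\
zero B $(\nu=0)$ & $(q^0,\mu,0)$ & $qb_0$ & $q^0b_0$ & $a_0a^\mu$ & empty\\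
\hline
\end{tabular}
\caption{The effect of each rule on the configuration $(q,\mu,\nu)$ and on its word.}\label{tab:rules}
\end{table}

\subsection{Rank doubling}

We read the letters as linear maps and look for finitely many identities, which do not mention the run, that make $w_0\neq0$ possible exactly when $M$ halts. A \emph{linear model} of $M$ consists of $\mathbb F_2$-spaces $V_{\mathsf S},V_{\mathsf B},V_{\mathsf A},V_{\mathsf E}$ and linear maps
\[
V_{\mathsf S}\xrightarrow{\,b_0\,}V_{\mathsf B}\xrightarrow{\,b\,}V_{\mathsf B}\xrightarrow{\,q\,}V_{\mathsf A}\xrightarrow{\,a\,}V_{\mathsf A}\xrightarrow{\,a_0\,}V_{\mathsf E}\qquad(q\text{ any state}),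
\]
together with endomorphisms $s^\rho_1,s^\rho_2$ of $V_{\mathsf S}$ and of $V_{\mathsf B}$ for each rule $\rho$, and endomorphisms $p_1,p_2$ of $V_{\mathsf A}$ and of $V_{\mathsf E}$, subject to the \emph{relations}
\begin{itemize}
\item[(R1)] $sb_0=b_0s$ and $sb=bs$ for $s=s^\rho_j$;
\item[(R2)] $pa=ap$ and $pa_0=a_0p$ for $p=p_i$;
\item[(R3)] $p_i\,\mathrm{new}_\rho\,s^\rho_i=\mathrm{old}_\rho$ for $i=1,2$;
\item[(R4)] $p_1\,\mathrm{new}_\rho\,s^\rho_2=0$.
\end{itemize}
Each $w_t$ is then a linear map $V_{\mathsf S}\to V_{\mathsf E}$.

\begin{proposition}\label{prop:double}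
In a finite-dimensional linear model, $\operatorname{rank}w_{t+1}\ge2\operatorname{rank}w_t$ for every step of the run. If $M$ does not halt, then $w_0=0$.
\end{proposition}

\begin{proof}
Write $s_j=s^{\rho_t}_j$. By (R1) and (R2), $s_j$ moves through $w''$ and $p_i$ moves through $w'$, so $p_iw_{t+1}s_j=w'\,(p_i\,\mathrm{new}_{\rho_t}s_j)\,w''$. By (R3) and (R4),
\[
\begin{pmatrix}p_1\\ p_2\end{pmatrix}w_{t+1}\begin{pmatrix}s_1&s_2\end{pmatrix}=\begin{pmatrix}w_t&0\\ *&w_t\end{pmatrix}.
\]
The left side has rank at most $\operatorname{rank}w_{t+1}$. The image of the right side projects onto $\operatorname{im}w_t$ in the first coordinate and contains $0\oplus\operatorname{im}w_t$, so its dimension is at least $2\operatorname{rank}w_t$. If the run is infinite, $2^t\operatorname{rank}w_0\le\dim V_{\mathsf E}$ for all $t$.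
\end{proof}

\begin{example}\label{ex:loop}
Let $q_0$ have the instruction ``inc A, go to $q_0$'', so that $w_t=a_0a^tq_0b_0$ and $M$ never halts. The computation in the proof reads
\[
p_i\,(a_0a^{t+1}q_0b_0)\,s_j=a_0a^t\,(p_i\,aq_0\,s_j)\,b_0,
\]
which is $w_t$ for $i=j$ and $0$ for $(i,j)=(1,2)$. Without (R4) nothing is forced: taking all spaces equal to $\mathbb F_2$ and all letters equal to the identity satisfies (R1)--(R3) with $w_0\ne0$.
\end{example}

A halting run has only finitely many doublings to accommodate, and the natural model has $2^t$ copies of the configuration at time $t$, indexed by the strings $\pi\in\{1,2\}^t$.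

\begin{proposition}\label{prop:model}
If $M$ halts, it has a finite-dimensional linear model with $w_0\ne0$.
\end{proposition}

\begin{proof}
Let $q_T=q_h$ and $\mu_t,\nu_t\le W$ for all $t\le T$. Take bases $\mathbf s_{t,\pi}$ of $V_{\mathsf S}$, $\mathbf b^k_{t,\pi}$ of $V_{\mathsf B}$, $\mathbf a^k_{t,\pi}$ of $V_{\mathsf A}$ and $\mathbf e_{t,\pi}$ of $V_{\mathsf E}$, where $0\le t\le T$, $\pi\in\{1,2\}^t$, $0\le k\le W$. Define the maps on basis vectors as follows, all values not listed being $0$:
\begin{gather*}
b_0\,\mathbf s_{t,\pi}=\mathbf b^0_{t,\pi},\qquad b\,\mathbf b^k_{t,\pi}=\mathbf b^{k+1}_{t,\pi}\ (k<W),\qquad q_t\,\mathbf b^{\nu_t}_{t,\pi}=\mathbf a^{\mu_t}_{t,\pi},\\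
a\,\mathbf a^k_{t,\pi}=\mathbf a^{k-1}_{t,\pi}\ (k\ge1),\qquad a_0\,\mathbf a^0_{t,\pi}=\mathbf e_{t,\pi},\\
s^{\rho_t}_j\,\mathbf s_{t,\pi}=\mathbf s_{t+1,\pi j},\qquad s^{\rho_t}_j\,\mathbf b^k_{t,\pi}=\mathbf b^k_{t+1,\pi j}\quad(t<T),\\
p_i\,\mathbf a^k_{t+1,\pi i}=\mathbf a^k_{t,\pi},\qquad p_i\,\mathbf e_{t+1,\pi i}=\mathbf e_{t,\pi}.
\end{gather*}
Then $w_0\,\mathbf s_{0,\emptyset}=a_0q_0\,\mathbf b^0_{0,\emptyset}=a_0\,\mathbf a^0_{0,\emptyset}=\mathbf e_{0,\emptyset}\ne0$. The maps $s^\rho_j,p_i$ change only the index $(t,\pi)$, under a condition on $(t,\pi)$ alone, while $b_0,b,a,a_0$ change only the space or $k$, under a condition on $k$ alone. This gives (R1) and (R2). For (R3) and (R4) we show $p_i\,\mathrm{new}_\rho\,s^\rho_j=\delta_{ij}\,\mathrm{old}_\rho$ on each basis vector with index $(t,\pi)$, for a rule $\rho$ of the state $q$.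

Suppose first that $t=T$ or $\rho_t\ne\rho$. The left side vanishes because $s^\rho_j$ does. Suppose $\mathrm{old}_\rho$ does not vanish. It contains the letter $q$, so $q_t=q\ne q_h$ and $t<T$. If $\rho$ is an increment, it is the only rule of $q$. For dec A, $aq\,\mathbf b^k_{t,\pi}\ne0$ needs $\mu_t\ge1$; for zero A, $a_0q\,\mathbf b^k_{t,\pi}\ne0$ needs $\mu_t=0$; for dec B, $qb\,\mathbf b^k_{t,\pi}\ne0$ needs $\nu_t=k+1\ge1$; for zero B, $qb_0\,\mathbf s_{t,\pi}\ne0$ needs $\nu_t=0$. In every case $\rho_t=\rho$, a contradiction.

Now let $t<T$ and $\rho_t=\rho$. Since $s^\rho_j$ changes the index from $(t,\pi)$ to $(t+1,\pi j)$, and $p_i$ changes it back if $i=j$ and gives $0$ otherwise, it suffices to see that $\mathrm{old}_\rho$ at index $(t,\pi)$ and $\mathrm{new}_\rho$ at index $(t+1,\pi j)$ act by the same formula. With indices suppressed and $[\,\cdot\,]\in\{0,1\}$ the truth value: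
\[
\begin{array}{lll}
 & \mathrm{old}_\rho\text{ at time }t & \mathrm{new}_\rho\text{ at time }t+1\\[2pt]
\text{inc A} & q\,\mathbf b^k=[k=\nu_t]\,\mathbf a^{\mu_t} & aq'\,\mathbf b^k=[k=\nu_t]\,a\,\mathbf a^{\mu_t+1}\\
\text{inc B} & q\,\mathbf b^k=[k=\nu_t]\,\mathbf a^{\mu_t} & q'b\,\mathbf b^k=[k+1=\nu_t+1]\,\mathbf a^{\mu_t}\\
\text{dec A} & aq\,\mathbf b^k=[k=\nu_t]\,a\,\mathbf a^{\mu_t} & q^+\mathbf b^k=[k=\nu_t]\,\mathbf a^{\mu_t-1}\\
\text{zero A} & a_0q\,\mathbf b^k=[k=\nu_t]\,\mathbf e & a_0q^0\,\mathbf b^k=[k=\nu_t]\,\mathbf e\\
\text{dec B} & qb\,\mathbf b^k=[k+1=\nu_t]\,\mathbf a^{\mu_t} & q^+\mathbf b^k=[k=\nu_t-1]\,\mathbf a^{\mu_t}\\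
\text{zero B} & qb_0\,\mathbf s=\mathbf a^{\mu_t} & q^0b_0\,\mathbf s=\mathbf a^{\mu_t}
\end{array}
\]
The two entries that apply $b$ to $\mathbf b^k$ are also correct for $k=W$, where $b\,\mathbf b^W=0$: the bracket is $0$ since $\nu_{t+1}\le W$, respectively $\nu_t\le W$.
\end{proof}

For the machine with the single instruction ``inc A, go to $q_h$'' at $q_0$, the space $V_{\mathsf S}$ has basis $\mathbf s_{0,\emptyset},\mathbf s_{1,1},\mathbf s_{1,2}$; the map $w_0=a_0q_0b_0$ sends the first vector to $\mathbf e_{0,\emptyset}$ and kills the others, and $w_1=a_0aq_hb_0$ sends $\mathbf s_{1,j}$ to $\mathbf e_{1,j}$ and kills the first. The ranks are $1$ and $2$. For an infinite run the same formulas with $T=W=\infty$ define a model with $w_0\ne0$, so finite dimension is essential in Proposition~\ref{prop:double}.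

\section{The inequality of a machine}\label{sec:ineq}

\subsection{Masks}

We need to express operators, their products and their ranks by entropies alone. The device is a one-time pad: an operator $f$ is recorded by the variable $X_1-fX_0$, where $X_0,X_1$ are independent and uniform on the source and target of $f$.

\begin{lemma}\label{lem:mask}
Let $W_0\xrightarrow{f_1}W_1\to\cdots\xrightarrow{f_k}W_k$ be linear maps of finite-dimensional $\mathbb F_2$-spaces, let $X_0,\dots,X_k$ be independent with $X_i$ uniform on $W_i$, and put $Y_i=X_i-f_iX_{i-1}$. Then $(X_0,Y_1,\dots,Y_k)$ are independent,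
\begin{equation}\label{eq:tele}
X_k-f_k\cdots f_1X_0=Y_k+\sum_{i<k}f_k\cdots f_{i+1}Y_i ,
\end{equation}
and $H(X_k\mid Y_1\dots Y_k)=\operatorname{rank}(f_k\cdots f_1)$.
\end{lemma}

\begin{proof}
The map $(X_0,\dots,X_k)\mapsto(X_0,Y_1,\dots,Y_k)$ is a bijection of $W_0\times\dots\times W_k$, so the image is uniform. Identity \eqref{eq:tele} follows by substituting $X_i=f_iX_{i-1}+Y_i$ repeatedly. Given the $Y_i$, the variable $X_k$ is a translate of $f_k\cdots f_1X_0$ with $X_0$ uniform.
\end{proof}

We call $Y_i$ a \emph{mask}. The lemma is a dictionary. The rank of a product is the entropy of the last variable given the masks. The product is zero exactly when the masks determine the last variable. If two chains from $X_0$ to the same last variable have equal products, then by \eqref{eq:tele} the last mask of each chain is a function of all the other masks.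

The lemma needs a fresh variable at every position of a word, whereas $\Omega$ must be finite and cannot depend on the run. We therefore put into $\Omega$ only as many variables as the relations (R1)--(R4) need. Since the two ends of a mask must be different variables, and the four positions in a relation such as $sb=bs$ must all differ, each variable carries a \emph{level} $\tau\in\{0,1\}$, flipped by $s^\rho_j$ and $p_i$, and the variables of types $\mathsf B,\mathsf A$ carry a \emph{parity} $\kappa\in\{0,1\}$, flipped by $b$ and $a$. Long words will be spelled by copies of these variables, which Section~\ref{sec:nonhalt} creates inside the proof.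

\subsection{The graph and the functionals}

Write $\bar\kappa=1-\kappa$, $\bar\tau=1-\tau$. Let $\mathcal G$ be the directed multigraph with the twelve \emph{nodes} $\mathsf S_\tau,\mathsf B_{\kappa\tau},\mathsf A_{\kappa\tau},\mathsf E_\tau$ and the following \emph{arrows}, each labeled by a letter, for all $\kappa,\kappa',\tau\in\{0,1\}$, all states $q$, all rules $\rho$ and $i,j\in\{1,2\}$:
\begin{gather*}
\mathsf S_\tau\xrightarrow{b_0}\mathsf B_{1\tau},\quad
\mathsf B_{\kappa\tau}\xrightarrow{b}\mathsf B_{\bar\kappa\tau},\quad
\mathsf B_{\kappa\tau}\xrightarrow{q}\mathsf A_{\kappa'\tau},\quad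
\mathsf A_{\kappa\tau}\xrightarrow{a}\mathsf A_{\bar\kappa\tau},\quad
\mathsf A_{1\tau}\xrightarrow{a_0}\mathsf E_\tau,\\
\mathsf S_\tau\xrightarrow{s^\rho_j}\mathsf S_{\bar\tau},\quad
\mathsf B_{\kappa\tau}\xrightarrow{s^\rho_j}\mathsf B_{\kappa\bar\tau},\quad
\mathsf A_{\kappa\tau}\xrightarrow{p_i}\mathsf A_{\kappa\bar\tau},\quad
\mathsf E_\tau\xrightarrow{p_i}\mathsf E_{\bar\tau}.
\end{gather*}
There are no loops. Let $\ell$ be the number of arrows. A directed path \emph{spells} the word formed by its labels, written from right to left as operators are composed. A \emph{cell} is a pair of paths with common start and common end that spell the two sides of a relation in (R1)--(R3), and a \emph{zero path} is a path that spells $p_1\,\mathrm{new}_\rho\,s^\rho_2$ for some $\rho$. For instance, the cells of an inc~A rule consist of $\mathsf B_{\kappa\tau}\xrightarrow{q}\mathsf A_{\kappa'\tau}$ and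
\[
\mathsf B_{\kappa\tau}\xrightarrow{s^\rho_i}\mathsf B_{\kappa\bar\tau}\xrightarrow{q'}\mathsf A_{\bar\kappa'\bar\tau}\xrightarrow{a}\mathsf A_{\kappa'\bar\tau}\xrightarrow{p_i}\mathsf A_{\kappa'\tau}.
\]

\begin{lemma}\label{lem:distinct}
The nodes of a zero path are pairwise distinct. The nodes of a cell are pairwise distinct, except that the two paths share their start and their end.
\end{lemma}

\begin{proof}
Call a path horizontal if it uses no letter $s^\rho_j,p_i$; it stays on one level. A horizontal path that spells $b_0,b,a,a_0$, $\mathrm{old}_\rho$ or $\mathrm{new}_\rho$ has distinct nodes, since each of $b_0,q,a_0$ advances the type in the order $\mathsf S,\mathsf B,\mathsf A,\mathsf E$, and $b$, $a$ flip the parity and occur at most once. Every cell consists of two such horizontal paths on different levels and two arrows between the levels, each joining their first nodes or their last nodes. A zero path consists of such a horizontal path and two further nodes on the other level, the start of type $\mathsf S$ or $\mathsf B$ and the end of type $\mathsf A$ or $\mathsf E$.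
\end{proof}

Let $\Omega$ consist of an element $X_v$ for each node $v$ and an element $Y_f$ for each arrow $f$. The \emph{error} $\varepsilon(h)$ is the sum of the following expressions:
\begin{itemize}
\item[(E1)] $\sum_vh(X_v)-h(\{X_v\}_v)$;
\item[(E2)] for each arrow $f\colon u\to v$: $\ h(Y_f\mid X_uX_v)+h(X_v\mid X_uY_f)+I_h(Y_f;X_u)$;
\item[(E3)] for each cell, with masks $Y_1,\dots,Y_k$ and $Y'_1,\dots,Y'_l$ along its two paths: $\ h(Y_k\mid Y_1\dots Y_{k-1}Y'_1\dots Y'_l)+h(Y'_l\mid Y'_1\dots Y'_{l-1}Y_1\dots Y_k)$;
\item[(E4)] for each zero path, with masks $Y_1,\dots,Y_k$ and end node $z$: $\ h(X_z\mid Y_1\dots Y_k)$.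
\end{itemize}
The \emph{gain} is the entropic form of $\operatorname{rank}w_0$: $g(h)=h(X_{\mathsf E_0}\mid Y_1Y_2Y_3)$, with $Y_1,Y_2,Y_3$ the masks along $\mathsf S_0\xrightarrow{b_0}\mathsf B_{10}\xrightarrow{q_0}\mathsf A_{10}\xrightarrow{a_0}\mathsf E_0$. The expression (E1) and every summand in (E2)--(E4) are nonnegative on $\Gamma^*_\Omega$, so each of them is at most $\varepsilon(h)$. There are finitely many cells and zero paths, and $\Omega,\varepsilon,g$ are computable from $M$.

\begin{proof}[Proof of Theorem~\ref{thm:A}(1)]
Take the model of Proposition~\ref{prop:model}. Let the $X_v$ be independent and uniform on the space of the type of $v$, and for $f\colon u\to v$ put $Y_f=X_v-fX_u$, where $f$ acts by the operator of its label. All variables are linear images of the uniform vector $(X_v)_v$. The term (E1) vanishes by independence. In (E2), $Y_f$ is a function of $X_u,X_v$; $X_v$ is a function of $X_u,Y_f$; and $Y_f$ is independent of $X_u$ by Lemma~\ref{lem:mask} with $k=1$, as $u\ne v$. For the two paths of a cell the left sides of \eqref{eq:tele} agree by (R1)--(R3), so the right sides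 agree and (E3) vanishes. For a zero path the product is $0$ by (R4), so (E4) vanishes. Finally $g(h)=\operatorname{rank}w_0\ge1$ by Lemma~\ref{lem:mask}.
\end{proof}

\section{The non-halting case}\label{sec:nonhalt}

Assume that $M$ does not halt. Fix arbitrary random variables $X_v,Y_f$ indexed by $\Omega$, the \emph{base}, with entropy function $h$, and write $\varepsilon=\varepsilon(h)$, $g=g(h)$. We imitate the proof of Proposition~\ref{prop:double}. There are two difficulties: the word $w_t$ must be spelled by up to $t+4$ different variables, which have to be manufactured, and every step holds only up to an error, which has to be bounded by a multiple of $\varepsilon$ that does not depend on the base.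

\subsection{Copies}

A \emph{system} is a finite set $P=\bigsqcup_vP_v$ of \emph{points}, partitioned into twelve nonempty sets indexed by the nodes (the points of $P_v$ lie \emph{over} $v$), together with jointly distributed variables $X_x$ for $x\in P$ and $Y_f(x,y)$ for $f\colon u\to v$, $x\in P_u$, $y\in P_v$, such that for every \emph{section} $\sigma$, a choice of one point $\sigma(v)\in P_v$ for each node $v$,
\begin{equation}\label{eq:section}
\bigl(X_{\sigma(v)},\,Y_f(\sigma(u),\sigma(v))\bigr)_{v,\ f\colon u\to v}\ \text{ has the same joint law as the base.}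
\end{equation}
The variable $X_x$ \emph{involves} $x$, and $Y_f(x,y)$ involves $x$ and $y$. A \emph{path of points} $\omega$ is a sequence $x_0\xrightarrow{f_1}x_1\to\cdots\xrightarrow{f_c}x_c$ of pairwise distinct points, where $f_k$ is an arrow from the node under $x_{k-1}$ to the node under $x_k$; nodes may repeat. Let $Y(\omega)$ be the tuple of its masks $Y_{f_k}(x_{k-1},x_k)$, and put
\[
G(\omega)=H(X_{x_c}\mid Y(\omega)),
\]
the entropic rank of the word that $\omega$ spells.

Points over distinct nodes lie in a common section. Hence, by \eqref{eq:section} and Lemma~\ref{lem:distinct}, every summand in (E2)--(E4) remains at most $\varepsilon$ when evaluated on points over the nodes of an arrow, a cell or a zero path. Condition (E1) is different: it concerns all points at once, and \eqref{eq:section} says nothing about two points over the same node. We track it by the total correlation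
\[
\operatorname{TC}(P)=\sum_{x\in P}H(X_x)-H(X_P),\qquad \Theta(P)=\operatorname{TC}(P)+4\ell|P|^2\varepsilon ,
\]
where $X_U=(X_x)_{x\in U}$. Two estimates will be used. For disjoint $U,U'\subseteq P$, the inequality $H(X_P)\le H(X_{U'}\mid X_U)+\sum_{x\notin U'}H(X_x)$ gives
\begin{equation}\label{eq:tc}
H(X_{U'}\mid X_U)\ge\sum_{x\in U'}H(X_x)-\operatorname{TC}(P).
\end{equation}
And if $\mathcal U$ is the tuple of all variables that involve only points of $U$, then $\mathcal U$ consists of $X_U$ and at most $\ell|P|^2$ masks, each with $H(Y_f(x,y)\mid X_xX_y)\le\varepsilon$ by (E2), so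
\begin{equation}\label{eq:masks}
H(\mathcal U\mid X_U)\le\ell|P|^2\varepsilon .
\end{equation}

\begin{lemma}[Extension]\label{lem:ext}
Given a system $P$, a node $v$ and $m\ge1$, the joint law can be extended to a system $P'\supset P$ with $m$ new points over $v$ and $\operatorname{TC}(P')\le(m+1)(\operatorname{TC}(P)+\ell|P|^2\varepsilon)$.
\end{lemma}

\begin{proof}
Fix $x_0\in P_v$ and let $U=P\setminus P_v$, with $\mathcal U$ as above. Let $Z$ consist of $X_{x_0}$ and all masks that involve $x_0$; their other points lie in $U$ because $\mathcal G$ has no loops. Adjoin $Z_1,\dots,Z_m$ by multiplying the joint law of all variables of $P$ by $\prod_k\Pr(Z=z_k\mid\mathcal U=u)$. Then $(Z_k,\mathcal U)$ has the law of $(Z,\mathcal U)$, and given $\mathcal U$ the $Z_k$ are independent of each other and of all variables of $P$. Let $Z_k$ supply $X_{x_k}$ and the masks of a new point $x_k$. A section through $x_k$ uses only variables from $Z_k$ and $\mathcal U$, so it has the law of the section with $x_0$ in place of $x_k$, and \eqref{eq:section} holds. By conditional independence, \eqref{eq:h1}, \eqref{eq:masks}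 and \eqref{eq:tc},
\begin{align*}
H(X_{x_k}\mid X_PX_{x_1}\dots X_{x_{k-1}})&\ge H(X_{x_k}\mid\mathcal U)=H(X_{x_0}\mid\mathcal U)\\
&\ge H(X_{x_0}\mid X_U)-\ell|P|^2\varepsilon\ge H(X_{x_k})-\operatorname{TC}(P)-\ell|P|^2\varepsilon ,
\end{align*}
where the last step uses $H(X_{x_k})=H(X_{x_0})$. By the chain rule for $H(X_{P'})$, each new point increases the total correlation by at most $\operatorname{TC}(P)+\ell|P|^2\varepsilon$.
\end{proof}

\subsection{Moving a path across a cell}

In the linear model the masks of a path are independent of everything that does not involve its points after the first. The next lemma is the approximate form, and it is where all three terms of (E2) and the total correlation enter.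

\begin{lemma}[Pads]\label{lem:pad}
Let $\omega=(x_0\to x_1\to\dots\to x_c)$ be a path of points of $P$, and let $C$ be a tuple of variables that involve none of $x_1,\dots,x_c$. Then $I(C;Y(\omega))\le\Theta(P)$.
\end{lemma}

\begin{proof}
Write $Y(\omega)=Y_1\dots Y_c$, $X_k=X_{x_k}$, $U=P\setminus\{x_1,\dots,x_c\}$, and let $\mathcal U$ be as above; it contains $C$ and $X_0$. An upper bound for the entropy of the masks comes from \eqref{eq:h1} and (E2):
\[
H(Y_k)=I(Y_k;X_{k-1})+H(Y_k\mid X_{k-1})\le\varepsilon+H(Y_k\mid X_{k-1}X_k)+H(X_k)\le H(X_k)+2\varepsilon .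
\]
For a lower bound given $\mathcal U$, note $H(X_1\dots X_c\mid\mathcal U\,Y(\omega))\le\sum_kH(X_k\mid X_{k-1}Y_k)\le c\varepsilon$. Then \eqref{eq:h1} twice, \eqref{eq:masks} and \eqref{eq:tc} give
\begin{align*}
H(Y(\omega)\mid\mathcal U)&\ge H(X_1\dots X_c\mid\mathcal U)-c\varepsilon\ge H(X_1\dots X_c\mid X_U)-\ell|P|^2\varepsilon-c\varepsilon\\
&\ge\sum_kH(X_k)-\operatorname{TC}(P)-\ell|P|^2\varepsilon-c\varepsilon .
\end{align*}
Subtracting, $I(C;Y(\omega))\le I(\mathcal U;Y(\omega))\le\operatorname{TC}(P)+\ell|P|^2\varepsilon+3c\varepsilon\le\Theta(P)$, as $c\le|P|$.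
\end{proof}

\begin{lemma}[Replacement]\label{lem:replace}
Let $\omega,\omega'$ be paths of points of $P$ such that $\omega'$ arises from $\omega$ by replacing a subpath with another subpath between the same two points, the two subpaths spelling the two sides of a relation in (R1)--(R3). Then $|G(\omega)-G(\omega')|\le2\Theta(P)$.
\end{lemma}

\begin{proof}
The two subpaths lie over a cell, with one point over each of its nodes by Lemma~\ref{lem:distinct}. Let $Y$ and $Y'=Y'_1\dots Y'_l$ be their masks, $C$ the masks on the common remainder of $\omega$ and $\omega'$, and $z$ the common end. We compare both $G(\omega)=H(X_z\mid CY)$ and $G(\omega')=H(X_z\mid CY')$ with $H(X_z\mid CYY')$. By \eqref{eq:h2} for $Y'_{<l}=Y'_1\dots Y'_{l-1}$ and \eqref{eq:h1} for $Y'_l$,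
\[
0\le H(X_z\mid CY)-H(X_z\mid CYY')\le I(X_zCY;Y'_{<l})+H(Y'_l\mid Y'_{<l}Y).
\]
The last term is at most $\varepsilon$ by (E3). The tuple $Y'_{<l}$ belongs to the second subpath without its last arrow, whose points after the first are the inner points of that subpath. These are not involved in $X_z$ or $C$, since the points of $\omega'$ are distinct, nor in $Y$, since the nodes of the cell are distinct. So Lemma~\ref{lem:pad} bounds the first term by $\Theta(P)$. By symmetry both $G(\omega)$ and $G(\omega')$ exceed $H(X_z\mid CYY')$ by a number in $[0,\Theta(P)+\varepsilon]$, and $\varepsilon\le\Theta(P)$.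
\end{proof}

\subsection{The doubling step}

For $t\ge0$ and $\tau=t\bmod2$, \emph{row $t$} consists of the following distinct points, different rows being disjoint: $\beta^t_0$ over $\mathsf S_\tau$; $\beta^t_k$ over $\mathsf B_{k\bmod2,\,\tau}$ for $1\le k\le\nu_t+1$; $\alpha^t_k$ over $\mathsf A_{k\bmod2,\,\tau}$ for $1\le k\le\mu_t+1$; and two \emph{ends} $\zeta^t_1,\zeta^t_2$ over $\mathsf E_\tau$. There are two ends because the target of the block matrix in Proposition~\ref{prop:double} is $V_{\mathsf E}\oplus V_{\mathsf E}$. The row has $\mu_t+\nu_t+5\le t+5$ points. For an end $\zeta$ of row $t$, the path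
\[
\omega_t(\zeta)\colon\quad\beta^t_0\xrightarrow{b_0}\beta^t_1\xrightarrow{b}\cdots\xrightarrow{b}\beta^t_{\nu_t+1}\xrightarrow{q_t}\alpha^t_{\mu_t+1}\xrightarrow{a}\cdots\xrightarrow{a}\alpha^t_1\xrightarrow{a_0}\zeta
\]
spells $w_t$. Put $g_t=\min_\zeta G(\omega_t(\zeta))$. The path $\omega_0(\zeta)$ lies over the distinct nodes $\mathsf S_0,\mathsf B_{10},\mathsf A_{10},\mathsf E_0$, so $g_0=g$ by \eqref{eq:section}.

Let $P$ be a system containing rows $t$ and $t+1$, and write $\Theta=\Theta(P)$, $s_j=s^{\rho_t}_j$, $\zeta_i=\zeta^t_i$. Fix an end $\zeta$ of row $t+1$ with $G(\omega_{t+1}(\zeta))=g_{t+1}$, and let $\psi_{ij}$ be the path that goes from $\beta^t_0$ by $s_j$ to $\beta^{t+1}_0$, follows $\omega_{t+1}(\zeta)$, and goes by $p_i$ to $\zeta_i$. It spells the matrix entry $p_iw_{t+1}s_j$.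

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.9cm,y=1.8cm]
\node (b0) at (0,0) {$\beta^t_0$};
\node (b1) at (1,0) {$\beta^t_1$};
\node (b2) at (2,0) {$\beta^t_2$};
\node (a1) at (4,0) {$\alpha^t_1$};
\node (z) at (5,0) {$\zeta_i$};
\node (B0) at (0,1) {$\beta^{t+1}_0$};
\node (B1) at (1,1) {$\beta^{t+1}_1$};
\node (B2) at (2,1) {$\beta^{t+1}_2$};
\node (A2) at (3,1) {$\alpha^{t+1}_2$};
\node (A1) at (4,1) {$\alpha^{t+1}_1$};
\node (Z) at (5,1) {$\zeta$};
\draw[->] (b0) -- node[below] {$b_0$} (b1);
\draw[->] (b1) -- node[below] {$b$} (b2);
\draw[->] (b2) -- node[below] {$q$} (a1);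
\draw[->] (a1) -- node[below] {$a_0$} (z);
\draw[->,very thick] (B0) -- node[above] {$b_0$} (B1);
\draw[->,very thick] (B1) -- node[above] {$b$} (B2);
\draw[->,very thick] (B2) -- node[above] {$q'$} (A2);
\draw[->,very thick] (A2) -- node[above] {$a$} (A1);
\draw[->,very thick] (A1) -- node[above] {$a_0$} (Z);
\draw[->,very thick] (b0) -- node[left] {$s_j$} (B0);
\draw[->] (b1) -- node[left] {$s_j$} (B1);
\draw[->] (b2) -- node[left] {$s_j$} (B2);
\draw[->] (A1) -- node[right] {$p_i$} (a1);
\draw[->,very thick] (Z) -- node[right] {$p_i$} (z);
\end{tikzpicture}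
\caption{Two consecutive rows for an inc A step from $(q,0,1)$ to $(q',1,1)$. The thick path spells $p_iw_{t+1}s_j$ and the bottom row spells $w_t$. The three small squares are cells for the commutation relations; the wide middle region is a cell for the rule if $i=j$, and its upper boundary is a zero path if $(i,j)=(1,2)$.}\label{fig:ladder}
\end{figure}

\begin{lemma}[Ladder]\label{lem:ladder}
$G(\psi_{ii})\ge g_t-2|P|\Theta$ for $i=1,2$, and $G(\psi_{12})\le3|P|\Theta$.
\end{lemma}

\begin{proof}
Let $c$ and $d$ be the lengths of the words $w''$ and $w'$ in \eqref{eq:factor}; by Table~\ref{tab:rules}, $c\le\nu_t+1$ and $d\le\mu_t+1$, so $c+d+1\le|P|$. Write $\alpha^{t+1}_0=\zeta$ and $\alpha^t_0=\zeta_i$. By \eqref{eq:factor}, in both rows the first $c$ arrows spell $w''$ and lead from $\beta_0$ to $\beta_c$, and the last $d$ arrows spell $w'$ and lead from $\alpha_d$ to $\alpha_0$; the part in between spells $\mathrm{old}_{\rho_t}$ in row $t$ and $\mathrm{new}_{\rho_t}$ in row $t+1$. Points with the same lower index in the two rows lie over nodes that differ only in the level, so there are arrows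 $\beta^t_k\xrightarrow{s_j}\beta^{t+1}_k$ for $k\le c$ and $\alpha^{t+1}_k\xrightarrow{p_i}\alpha^t_k$ for $k\le d$; see Figure~\ref{fig:ladder}.

Start from $\psi_{ij}$. For $k=0,\dots,c-1$ in this order, replace $\beta^t_k\xrightarrow{s_j}\beta^{t+1}_k\to\beta^{t+1}_{k+1}$ by $\beta^t_k\to\beta^t_{k+1}\xrightarrow{s_j}\beta^{t+1}_{k+1}$, using (R1). For $k=0,\dots,d-1$ in this order, replace $\alpha^{t+1}_{k+1}\to\alpha^{t+1}_k\xrightarrow{p_i}\alpha^t_k$ by $\alpha^{t+1}_{k+1}\xrightarrow{p_i}\alpha^t_{k+1}\to\alpha^t_k$, using (R2). Each intermediate path consists of some of the $\beta^t_k$, a segment of row $t+1$, and some of the $\alpha^t_k$, so its points are distinct and Lemma~\ref{lem:replace} applies. The resulting path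
\[
\psi'_{ij}\colon\quad\beta^t_0\to\cdots\to\beta^t_c\xrightarrow{s_j}\beta^{t+1}_c\xrightarrow{\mathrm{new}_{\rho_t}}\alpha^{t+1}_d\xrightarrow{p_i}\alpha^t_d\to\cdots\to\alpha^t_0=\zeta_i
\]
satisfies $|G(\psi_{ij})-G(\psi'_{ij})|\le2(c+d)\Theta$.

If $i=j$, one more replacement, by (R3), turns $\psi'_{ii}$ into $\omega_t(\zeta_i)$, so $G(\psi_{ii})\ge g_t-2(c+d+1)\Theta$. If $(i,j)=(1,2)$, the part from $\beta^t_c$ to $\alpha^t_d$ lies over a zero path, so $X_{\alpha^t_d}$ has entropy at most $\varepsilon$ given the masks by (E4); each of the last $d$ arrows adds at most $\varepsilon$ by \eqref{eq:h1} and the second term of (E2). Hence $G(\psi_{12})\le(d+1)\varepsilon+2(c+d)\Theta\le3|P|\Theta$.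
\end{proof}

It remains to imitate the rank estimate. For a block matrix $(M_{ij})$ one has $\operatorname{rank}\ge\operatorname{rank}M_{11}+\operatorname{rank}M_{22}-\operatorname{rank}M_{12}$, because setting $M_{12}$ to zero changes the rank by at most $\operatorname{rank}M_{12}$. The proof below is the entropic version.

\begin{lemma}[Doubling]\label{lem:double}
If $P$ contains rows $t$ and $t+1$, then $g_{t+1}\ge2g_t-11|P|\,\Theta(P)$.
\end{lemma}

\begin{proof}
Let $Y=Y(\omega_{t+1}(\zeta))$, $U_j=Y_{s_j}(\beta^t_0,\beta^{t+1}_0)$, $D_i=Y_{p_i}(\zeta,\zeta_i)$ and $X_i=X_{\zeta_i}$, so that $G(\psi_{ij})=H(X_i\mid YD_iU_j)$. The variable $X_\zeta$ and the masks $D_i$ nearly determine both $X_i$: by \eqref{eq:h1} and (E2),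
\begin{align*}
g_{t+1}+2\varepsilon&\ge H(X_\zeta\mid Y)+H(X_1X_2\mid X_\zeta D_1D_2)\ge H(X_1X_2\mid YD_1D_2)\\
&=H(X_1\mid YD_1D_2)+H(X_2\mid YD_1D_2X_1).
\end{align*}
In the first term we add the condition $U_1$ and remove $D_2$. The variables $X_1,Y,D_1,U_1$ do not involve $\zeta_2$, so \eqref{eq:h2} and Lemma~\ref{lem:pad} for the path $\zeta\to\zeta_2$ give
\[
H(X_1\mid YD_1D_2)\ge H(X_1\mid YD_1D_2U_1)\ge G(\psi_{11})-\Theta .
\]
In the second term we add $U_2$, remove $X_1$ by \eqref{eq:h1}, and then remove $D_1$ by \eqref{eq:h2} and Lemma~\ref{lem:pad} for the path $\zeta\to\zeta_1$, as $X_2,Y,D_2,U_2$ do not involve $\zeta_1$: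
\begin{align*}
H(X_2\mid YD_1D_2X_1)&\ge H(X_2\mid YD_1D_2U_2)-H(X_1\mid YD_1D_2U_2)\\
&\ge G(\psi_{22})-\Theta-G(\psi_{12}).
\end{align*}
With Lemma~\ref{lem:ladder}, $g_{t+1}\ge2g_t-7|P|\Theta-2\Theta-2\varepsilon\ge2g_t-11|P|\Theta$.
\end{proof}

\subsection{Summing the errors}

Unrolling Lemma~\ref{lem:double}, the error of step $t$ enters the bound on $g_0$ with weight $2^{-t}$. So we must build the rows in such a way that step $t$ takes place in a system whose $|P|\,\Theta(P)$ is summable against $2^{-t}$. Two obvious schedules fail to give this. Adding one row at a time applies Lemma~\ref{lem:ext} to at least four nodes per row, and the bound grows by a factor of at least $2^4$ per row. Adding the rows $t\le T$ all at once gives a bound polynomial in $T$, but it is charged already to step $0$ and is unbounded as $T\to\infty$. We add the rows in dyadic blocks: the number of stages before row $t$ is about $\log t$, and each costs a factor polynomial in $t$.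

\begin{proof}[Proof of Theorem~\ref{thm:A}(2)]
Let $P_0$ have one point over each node, with the base law; $\operatorname{TC}(P_0)\le\varepsilon$ by (E1). For $J\ge1$ obtain $P_J$ from $P_{J-1}$ by adding the points of the rows $t\le2^J$ that are not yet present, node by node, in at most twelve applications of Lemma~\ref{lem:ext}. Joint laws are only extended, so the numbers $g_t$ do not depend on $J$. We have
\[
|P_J|\le12+\sum_{t=0}^{2^J}(t+5)=17+\tfrac12\,4^J+\tfrac{11}2\,2^J\le\bigl(\tfrac{17}4+\tfrac12+\tfrac{11}4\bigr)4^J\le N_J:=10\cdot4^J .
\]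
Consider an application in stage $J$ that adds $m\ge1$ points and changes the total correlation from $\operatorname{TC}$ to $\operatorname{TC}'$. Since $m+5\le4(m+1)$ and $m+1\le N_J$,
\[
\operatorname{TC}'+4\ell N_J^2\varepsilon\le(m+1)\operatorname{TC}+(m+5)\ell N_J^2\varepsilon\le N_J\,(\operatorname{TC}+4\ell N_J^2\varepsilon).
\]
Put $\theta_0=1$ and $\theta_J=5\ell N_J^{14}\theta_{J-1}$. If $\operatorname{TC}(P_{J-1})\le\theta_{J-1}\varepsilon$, then
\[
\Theta(P_J)\le\operatorname{TC}(P_J)+4\ell N_J^2\varepsilon\le N_J^{12}(\theta_{J-1}+4\ell N_J^2)\,\varepsilon\le\theta_J\,\varepsilon ,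
\]
because $\theta_{J-1}\ge1$. By induction, $\operatorname{TC}(P_J)\le\Theta(P_J)\le\theta_J\varepsilon$ for all $J\ge1$.

Let $J(t)$ be the least $J\ge1$ with $t+1\le2^J$. The system $P_{J(t)}$ contains rows $t$ and $t+1$, so $g_t\le\frac12g_{t+1}+\frac{11}2N_{J(t)}\theta_{J(t)}\varepsilon$ by Lemma~\ref{lem:double}, and for every $T$
\[
g=g_0\le2^{-T}g_T+11\varepsilon\sum_{t<T}2^{-t-1}N_{J(t)}\theta_{J(t)} .
\]
Here we use that the run is infinite and that the base has finite entropy: $g_T\le\max_\tau H(X_{\mathsf E_\tau})$, the counterpart of $\operatorname{rank}w_T\le\dim V_{\mathsf E}$, so the first term tends to $0$. Moreover $\sum_{t:J(t)=J}2^{-t-1}\le2^{1-2^{J-1}}$: for $J\ge2$ only $t\ge2^{J-1}$ occur, and for $J=1$ the sum is $\frac12+\frac14\le1$. Therefore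
\begin{equation}\label{eq:series}
g\le11\varepsilon\sum_{J\ge1}2^{\,1-2^{J-1}}N_J\theta_J .
\end{equation}

The series depends only on $\ell$; we bound it by an explicit integer. Let $\lambda=\lceil\log_2(5\ell)\rceil$ and $J_0=100+\lambda$. As $N_J\le2^{2J+4}$,
\[
\log_2(N_J\theta_J)\le2J+4+\sum_{j=1}^J\bigl(\lambda+14(2j+4)\bigr)=14J^2+(72+\lambda)J+4 .
\]
So the $J$-th term of the series is at most $2^{u_J}$ with $u_J=14J^2+(72+\lambda)J+5-2^{J-1}$, and $u_J+J\le J_0J^2-2^{J-1}$. For $J\ge20$ we have $2^{J-1}\ge J^4$, since $2^{19}>20^4$ and $(21/20)^4<2$. For $J\ge J_0$ this gives $2^{J-1}\ge J^4\ge J_0J^2$, that is, $u_J\le-J$, and these terms sum to at most $1$. For $J<J_0$ we have $u_J\le J_0^3$. Hence $g\le K\varepsilon$ with $K=11\,(J_0\,2^{J_0^3}+1)$, which is computable from $M$.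
\end{proof}

\section{From inequalities to widths}\label{sec:B}

A width contains no subtraction and no sum: it bounds $h$ on hyperedges and takes minima and maxima of $h$ over bags. The construction bridges this gap in two steps. First we find vertex sets $C_1,\dots,C_m$ and an integer $Q$ such that \eqref{eq:ineq} holds if and only if $\min_jh(C_j)\le Q$ for all feasible $h$. Then we attach a frame that makes $\phi_{\mathcal H}(h)$ a constant plus $\min_jh(C_j)$ in the range that matters.

The first step is visible for a single inequality $h(L)\le h(R)$. Take a set $Z$ of new vertices, make $R\cup Z$ a hyperedge, and let $C=L\cup Z$. If the inequality is valid, it holds conditionally on $Z$, and $h(C)=h(Z)+h(L\mid Z)\le h(Z)+h(R\mid Z)\le1$. If a function with $h(R)\le1$ violates it, give $Z$ the independent weight $1-h(R)$; then $h(C)=1+h(L)-h(R)>1$. With several sets on each side, each $C_j$ will contain all padding sets $Z_i$ and so be charged $-h(R_i)$ for every $i$; a vertex $y_i$ of weight $h(R_i)$ refunds the charge to all $C_j$ but one, the owner of $i$. Finally, a violation of \eqref{eq:ineq}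 only concerns the sum over $j$, while all $C_j$ must be large. Slack vertices $d_j$, added to both sides of the inequality, pass the surplus of $L_1,\dots,L_j$ on to $L_{j+1}$.

\subsection{Construction}

Let $d_1,\dots,d_{m-1}$ be new elements and $\widetilde\Omega=\Omega\cup\{d_1,\dots,d_{m-1}\}$. Put $\widetilde L_1=L_1$ and $\widetilde L_j=L_j\cup\{d_{j-1}\}$ for $2\le j\le m$. Let $Q=k+m-1$ and $R_{k+j}=\{d_j\}$ for $1\le j\le m-1$. The \emph{owner} of $i\le Q$ is $o(i)=m$ for $i\le k$ and $o(k+j)=j$. For $i\le Q$ take new vertices $z_i,z_i',y_i$, and put $Z_i=\{z_i,z'_i\}$, $Z=\bigcup_iZ_i$,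
\[
C=\widetilde\Omega\cup Z\cup\{y_1,\dots,y_Q\},\qquad C_j=\widetilde L_j\cup Z\cup\{y_i:o(i)\ne j\},\qquad w=|C|\ge3Q .
\]
For $j\le m$ take disjoint sets $F_j^-,F_j^+$ of $2w$ new vertices each, and put $F_j=F_j^-\cup F_j^+$, $F=\bigcup_jF_j$ (the \emph{frame}) and $W_j=F\setminus F_j$. The hypergraph $\mathcal H$ has vertex set $V=C\cup F$ and the hyperedges
\begin{itemize}
\item[(i)] $R_i\cup Z_i$ and $Z_i\cup\{y_i\}$ for $i\le Q$;
\item[(ii)] all pairs of distinct vertices of $C$;
\item[(iii)] all pairs of distinct vertices of $F$, except those with one vertex in $F_j^-$ and the other in $F_j^+$ for some $j$;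
\item[(iv)] all pairs $\{v,u\}$ with $v\in C_j$, $u\in F_j$, $j\le m$.
\end{itemize}
Every vertex lies in a pair of type (ii) or (iii). Let $r=Q+(2m-1)w$.

\subsection{The frame}

A decomposition can avoid putting the whole frame into one bag only by separating some $F_j^-$ from $F_j^+$, and the price is a bag containing $C_j$. The next two lemmas make this precise in both directions.

\begin{lemma}\label{lem:upper}
For every feasible polymatroid $h$ on $V$, $\ \phi_{\mathcal H}(h)\le(2m-1)w+\min_jh(C_j)$.
\end{lemma}

\begin{proof}
Fix $j$ and consider the path with the three bags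
\[
C_j\cup W_j\cup F_j^-,\qquad C\cup W_j,\qquad C_j\cup W_j\cup F_j^+ .
\]
Hyperedges of types (i) and (ii) lie in the middle bag. A pair of type (iii) does not meet both $F_j^-$ and $F_j^+$, so it lies in an outer bag. A pair $\{v,u\}$ with $v\in C_l$, $u\in F_l$ lies in the middle bag if $l\ne j$ and in an outer bag if $l=j$. The vertices of $C_j\cup W_j$ are in all three bags and every other vertex is in exactly one. So this is a tree decomposition. Each $F_l^\pm$ splits into $w$ pairs of type (iii), so $h(F_l^\pm)\le w$ and $h(W_j)\le2(m-1)w$. The outer bags have value at most $h(C_j)+(2m-1)w$. The middle bag has value at most $(2m-1)w$, since $h(C)\le|C|=w$; this is what the size $2w$ of the halves is chosen for.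
\end{proof}

\begin{lemma}\label{lem:forced}
Every tree decomposition of $\mathcal H$ has a bag that contains $F$, or a bag that contains $C_j\cup W_j\cup F_j^-$ for some $j$.
\end{lemma}

\begin{proof}
We use Lemma~\ref{lem:tree}. If $u\sim u'$ for all $j$, $u\in F_j^-$, $u'\in F_j^+$, then the vertices of $F$ are pairwise related, and (a) gives a bag containing $F$. Otherwise fix $j$ and $u\in F_j^-$, $u'\in F_j^+$ with $u\not\sim u'$. Every vertex of $C_j\cup W_j$ forms a hyperedge with $u$ and one with $u'$, of type (iv) or (iii). So any two distinct $v,v'\in C_j\cup W_j$ give a cycle $u\sim v\sim u'\sim v'\sim u$, and (b) yields $v\sim v'$. A pair with one vertex in $F_j^-$ and the other in $C_j\cup W_j\cup F_j^-$ is a hyperedge of type (iii) or (iv). By (a), $C_j\cup W_j\cup F_j^-$ lies in a bag.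
\end{proof}

\subsection{Padding}

For a polymatroid $h$ on $\widetilde\Omega$ with $h(\widetilde\Omega)\le\frac12$ define a set function on $V$ by
\[
\widehat h(S)=h(S\cap\widetilde\Omega)+\sum_{i\le Q}\frac{1-h(R_i)}2\,|S\cap Z_i|+\sum_{i:\,y_i\in S}h(R_i)+\frac12\,|S\cap F| ,
\]
and let $\Delta_j(h)=h(\widetilde L_j)-\sum_{i:\,o(i)=j}h(R_i)$.

\begin{lemma}\label{lem:padding}
The function $\widehat h$ is feasible, and $\phi_{\mathcal H}(\widehat h)\ge\min\{r+\min_j\Delta_j(h),\,2mw\}$, where $2mw>r$. If $h$ lies in $\overline\Gamma{}^*_{\widetilde\Omega}$ or in $\Lambda_{\widetilde\Omega}$, then $\widehat h$ lies in $\overline\Gamma{}^*_V$ or in $\Lambda_V$, respectively.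
\end{lemma}

\begin{proof}
As $0\le h(R_i)\le\frac12$, the function $\widehat h$ is the extension of $h$ plus a nonnegative modular function. This gives the last claim by the remarks after Lemma~\ref{lem:cone}, and shows that $\widehat h$ is a polymatroid. We have $\widehat h(R_i\cup Z_i)=h(R_i)+(1-h(R_i))=1=\widehat h(Z_i\cup\{y_i\})$. Every single vertex has value at most $\frac12$ (for this the weight of $Z_i$ is split between two vertices), so pairs have value at most $1$. Next,
\[
\widehat h(C_j)=h(\widetilde L_j)+\sum_{i\le Q}(1-h(R_i))+\sum_{i:\,o(i)\ne j}h(R_i)=Q+\Delta_j(h).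
\]
The set $W_j\cup F_j^-$ has $(4m-2)w$ vertices, so $\widehat h(C_j\cup W_j\cup F_j^-)=r+\Delta_j(h)$, while $\widehat h(F)=2mw=r+w-Q>r$. Lemma~\ref{lem:forced} and monotonicity give the bound.
\end{proof}

Theorem~\ref{thm:B} follows from parts (a) and (b) of the next proposition; the other statements are needed for Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:B}
\begin{enumerate}
\item[(a)] If \eqref{eq:ineq} holds, then $\operatorname{entw}(\mathcal H)\le r$.
\item[(b)] If some $h^*\in\Gamma^*_\Omega$ violates the inequality in \eqref{eq:ineq}, then $\operatorname{entw}(\mathcal H)>r$; if moreover $h^*\in\Lambda_\Omega$, then $\operatorname{width}_{\Lambda_V}(\mathcal H)>r$.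
\item[(c)] In all cases $\operatorname{entw}(\mathcal H)\ge r$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $h\in\Gamma^*_V$. For each value of the variables indexed by $Z$, the conditional law of the variables indexed by $\Omega$ has an entropic function, to which \eqref{eq:ineq} applies; averaging gives $\sum_jh(L_j\mid Z)\le\sum_{i\le k}h(R_i\mid Z)$. Adding the slack vertices,
\[
\sum_{j\le m}h(\widetilde L_j\mid Z)\le\sum_{j\le m}h(L_j\mid Z)+\sum_{j<m}h(d_j\mid Z)\le\sum_{i\le Q}h(R_i\mid Z).
\]
We have $h(C_j)\le h(Z)+h(\widetilde L_j\mid Z)+\sum_{o(i)\ne j}h(y_i\mid Z)$, and each $y_i$ occurs for exactly $m-1$ values of $j$. Using $h(Z)\le\sum_ih(Z_i)$ and $h(\cdot\mid Z)\le h(\cdot\mid Z_i)$,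
\begin{align*}
\sum_jh(C_j)&\le m\sum_ih(Z_i)+\sum_ih(R_i\mid Z_i)+(m-1)\sum_ih(y_i\mid Z_i)\\
&=\sum_ih(R_iZ_i)+(m-1)\sum_ih(Z_iy_i).
\end{align*}
This linear inequality passes to $\overline\Gamma{}^*_V$ by continuity. For feasible $h\in\overline\Gamma{}^*_V$ the right side is at most $mQ$, so $\min_jh(C_j)\le Q$, and Lemma~\ref{lem:upper} gives $\phi_{\mathcal H}(h)\le r$.

(b) The slack weights below require $h(L_j)>0$, so we first perturb. Let $h_1(S)=h^*(S)+\gamma|S|$ with $\gamma>0$ so small that $\eta=\sum_jh_1(L_j)-\sum_{i\le k}h_1(R_i)$ is still positive. Put $\lambda_j=h_1(L_j)$, which is positive as $L_j\ne\emptyset$. Choose $0<\eta'<\min\{\eta/m,\lambda_1,\dots,\lambda_m\}$, and let $\delta_0=0$ and $\delta_j=\sum_{l\le j}(\lambda_l-\eta')>0$ for $1\le j\le m-1$. Define on $\widetilde\Omega$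
\[
h_2(S)=c\,\Bigl(h_1(S\cap\Omega)+\sum_{j:\,d_j\in S}\delta_j\Bigr),
\]
with $c>0$ such that $h_2(\widetilde\Omega)\le\frac12$. Then $h_2\in\overline\Gamma{}^*_{\widetilde\Omega}$, and $h_2\in\Lambda_{\widetilde\Omega}$ if $h^*\in\Lambda_\Omega$. For $j<m$ the only index owned by $j$ is $k+j$, so $\Delta_j(h_2)=c\,(\lambda_j+\delta_{j-1}-\delta_j)=c\eta'>0$. For $j=m$,
\[
\Delta_m(h_2)=c\Bigl(\lambda_m+\delta_{m-1}-\sum_{i\le k}h_1(R_i)\Bigr)=c\,(\eta-(m-1)\eta')>0 .
\]
By Lemma~\ref{lem:padding}, $\widehat{h_2}$ is feasible, lies in the required class, and has $\phi_{\mathcal H}(\widehat{h_2})>r$.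

(c) Apply Lemma~\ref{lem:padding} to $h=0$, for which all $\Delta_j$ vanish.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:final}

Given a machine $M$, compute $\Omega,\varepsilon,g,K$ as in Theorem~\ref{thm:A}. Write the functional $K\varepsilon-g$, which has integer coefficients, as $\sum_ih(R_i)-\sum_jh(L_j)$, listing each nonempty set as often as its coefficient says and dropping $h(\emptyset)$, which is $0$ for entropic $h$. If necessary, append one nonempty set repeatedly to both lists so that $m\ge2$ and $k\ge1$. Let $(\mathcal H_M,r_M)$ be the output of the construction in Section~\ref{sec:B}, with the vertices numbered $1,\dots,n$. Condition \eqref{eq:ineq} now says that $K\varepsilon-g\ge0$ is valid. It holds if $M$ does not halt, by Theorem~\ref{thm:A}(2). If $M$ halts, the function $h^*$ of Theorem~\ref{thm:A}(1) has $K\varepsilon(h^*)-g(h^*)\le-1$, and it is an $\mathbb F_2$-rank function by Section~\ref{sec:prelim}.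

(a) By Theorem~\ref{thm:B}, $M$ does not halt if and only if $\operatorname{entw}(\mathcal H_M)\le r_M$. Thus the computable map $M\mapsto(\mathcal H_M,r_M)$ reduces a $\Pi^0_1$-complete set to our problem, which is in $\Pi^0_1$ by Proposition~\ref{prop:semi}; it is therefore $\Pi^0_1$-complete, and a decision procedure for it would decide halting. The instances produced have $r_M\in\mathbb Z$ and $\operatorname{entw}(\mathcal H_M)\ge r_M$ by Proposition~\ref{prop:B}(c). On them, $\operatorname{entw}(\mathcal H_M)\le r_M$ is equivalent to $\operatorname{entw}(\mathcal H_M)=r_M$.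

(b) If $M$ does not halt, then $\operatorname{width}_{\mathcal F_n}(\mathcal H_M)\le\operatorname{entw}(\mathcal H_M)\le r_M$ because $\mathcal F_n\subseteq\overline\Gamma{}^*_n$. If $M$ halts, then $\operatorname{width}_{\mathcal F_n}(\mathcal H_M)\ge\operatorname{width}_{\Lambda_n}(\mathcal H_M)>r_M$ by Proposition~\ref{prop:B}(b), because $\Lambda_n\subseteq\mathcal F_n$.

(c) The map sending $M$ to the inequality $K\varepsilon-g\ge0$ reduces non-halting to validity, and validity is in $\Pi^0_1$ by Proposition~\ref{prop:semi}. If the valid inequalities were also recursively enumerable, enumerating them and their complement in parallel would decide validity, and hence halting.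

(d) If $\operatorname{entw}(\mathcal H)=\operatorname{subw}(\mathcal H)$ held for all $\mathcal H$, Proposition~\ref{prop:subw} would decide whether $\operatorname{entw}(\mathcal H)\le r$, contradicting (a). Since $\operatorname{entw}\le\operatorname{subw}$, the inequality is strict for some hypergraph. \qed

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Lower Bounds For Sum-Product Queries},
\texttt{https://austen-z-fan.github.io/assets/slides/Preliminary\_Exam\_PPT.pdf}.

\end{thebibliography}
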